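\title{Equivalence of $k$-valued visibly pushdown transducers is decidable}

\begin{abstract}
A visibly pushdown transducer is $k$-valued if it produces at most $k$ outputs on each input word. We prove the conjecture that equivalence of $k$-valued visibly pushdown transducers is decidable, by one algorithm that is uniform in $k$. More generally, inclusion of an arbitrary visibly pushdown transducer in a $k$-valued one is decidable, and the same holds for a class of nondeterministic, copying tree-to-word transducers. Words are encoded as integer points so that concatenation becomes polynomial; the Zariski closure of the reachable lists of outputs is then an inductive invariant, which can be found by enumeration and checked with Tarski's theorem. Finite-valuedness of the larger transducer cannot be dropped, even when the smaller one is a deterministic finite-state transducer.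
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Visibly pushdown transducers}
Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be a finite input alphabet, partitioned into \emph{call}, \emph{return} and \emph{internal} letters, and let $\Delta$ be a finite output alphabet. A \emph{visibly pushdown transducer} (VPT) is a tuple $T=(Q,I,F,\Gamma,\delta)$, where $Q$ is a finite set of states, $I,F\subseteq Q$ are the initial and the final states, $\Gamma$ is a finite stack alphabet, and $\delta$ is a finite set of transitions. Fix a bottom symbol $\bot\notin\Gamma$. A \emph{configuration} is a pair $(q,\sigma)$ with $q\in Q$ and $\sigma\in\bot\Gamma^*$; the top of the stack is written on the right, and $\sigma=\bot$ is the empty stack. Each transition reads one input letter and outputs a word $w\in\Delta^*$. There are three kinds.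
\begin{itemize}
\item A call transition $(q,a,w,q',\gamma)$, with $a\in\Sigma_c$ and $\gamma\in\Gamma$, leads from $(q,\sigma)$ to $(q',\sigma\gamma)$.
\item A return transition $(q,b,\gamma,w,q')$, with $b\in\Sigma_r$ and $\gamma\in\Gamma\cup\{\bot\}$, leads from $(q,\sigma\gamma)$ to $(q',\sigma)$ if $\gamma\in\Gamma$, and from $(q,\bot)$ to $(q',\bot)$ if $\gamma=\bot$.
\item An internal transition $(q,s,w,q')$, with $s\in\Sigma_i$, leads from $(q,\sigma)$ to $(q',\sigma)$.
\end{itemize}
A \emph{run} on $u\in\Sigma^*$ from a configuration is a sequence of $|u|$ transitions that read the letters of $u$ in order, each applied to the configuration reached so far. Its \emph{output} is the concatenation of the words output by its transitions. A run is \emph{accepting} if it leads from $(q_0,\bot)$ with $q_0\in I$ to $(q,\bot)$ with $q\in F$. We write $T(u)$ for the set of outputs of accepting runs on $u$, and $R(T)=\{(u,v): v\in T(u)\}$. Two VPT are \emph{equivalent} if they have the same relation $R$. For $k\ge1$, a VPT $T$ is \emph{$k$-valued} if $|T(u)|\le k$ for all $u\in\Sigma^*$, and \emph{functional} if it is $1$-valued. A VPT with $\Sigma_c=\Sigma_r=\emptyset$ never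 uses its stack; it is a real-time finite-state transducer, that is, one that reads a letter at each transition.

Valuedness counts outputs, not runs. The two can be far apart.

\begin{example}\label{ex:runs}
Let $\Sigma_c=\{a\}$, $\Sigma_r=\{b\}$, $\Sigma_i=\emptyset$. Let $T_0$ have one state $p$, initial and final, call transitions $(p,a,d,p,\gamma)$ and $(p,a,\varepsilon,p,\gamma')$, and return transitions $(p,b,\gamma,\varepsilon,p)$ and $(p,b,\gamma',d,p)$. Each call and its matching return output together one letter $d$, either early or late. On $a^nb^n$ there are $2^n$ accepting runs, all with output $d^n$, and $T_0$ is functional. If the last transition outputs a second letter $d'$ instead of $d$, the outputs on $a^nb^n$ are the $n+1$ words $d^i(d')^{n-i}$, and the transducer is $k$-valued for no $k$.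
\end{example}

\subsection*{The problem and the results}
A VPT has finitely many runs on a given word, so $T(u)$ is finite and computable. Inequivalence of two VPT can therefore be confirmed by searching for a word $u$ with $T_1(u)\ne T_2(u)$. The question is when equivalence, too, has a finite proof that can be found and checked. Without any restriction it has none (Theorem~\ref{thm:undec} below). Two restricted cases are known to be decidable: equivalence of $k$-valued finite-state transducers, and equality $\bigcup_iR(T_i)=\bigcup_jR(T'_j)$ of finite unions of functional VPT. A union of $k$ functional VPT is a $k$-valued VPT, so $k$-valued VPT are a common generalization of the two cases, and one expects a positive answer for them. This is the conjecture posed in \cite{vpt}: for each fixed $k\ge1$ there is an algorithm which, given two $k$-valued VPT, decides whether they are equivalent. We prove it in a stronger form.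

\begin{theorem}\label{thm:vpt}
There is an algorithm which, given $k\ge1$, a $k$-valued VPT $T_2$ and an arbitrary VPT $T_1$, decides whether $R(T_1)\subseteq R(T_2)$. Hence equivalence of $k$-valued VPT is decidable, uniformly in $k$.
\end{theorem}

The hypothesis on the right-hand side is needed. Call a real-time finite-state transducer \emph{deterministic} if it has one initial state and at most one transition for each state and input letter; such a transducer is functional.

\begin{theorem}\label{thm:undec}
The problem ``given a functional, even deterministic, transducer $T_1$ and an arbitrary transducer $T_2$, is $R(T_1)\subseteq R(T_2)$?'' is undecidable, even for VPT without call and return letters. Consequently equivalence is undecidable for such unrestricted transducers.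
\end{theorem}

\subsection*{The method}
One could try to write a $k$-valued VPT effectively as a finite union of functional VPT and apply the second known result. We do not take this route, and we use neither of the two known results. Example~\ref{ex:runs} shows what any proof must capture: many runs give few outputs because certain equations between words hold, such as $d\,v=v\,d$ for the words $v$ that actually occur. We turn such equations into polynomial equations by encoding words as integer points, with concatenation given by polynomials. A $k$-valued transducer can be evaluated bottom-up along the nesting of the input while keeping a list of at most $k$ points per relevant state. The condition that the values computed at one step fit into a list of length $k$ is a positive Boolean combination of equations, so it passes to the Zariski closure. Hence the closure of the set of reachable lists is an inductive invariant. It is the zero set of one integer polynomial, it can be found by enumeration, and it can be checked because the first-order theory of the reals is decidable. The argument gives decidability only; we claim no complexity bound.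

The proof takes place in a model of tree-to-word evaluation, introduced in Section~\ref{sec:systems} together with the main technical result, Theorem~\ref{thm:main}. Section~\ref{sec:algebra} sets up the encoding, Section~\ref{sec:example} finds the invariant by hand in an example, and Section~\ref{sec:cert} proves Theorem~\ref{thm:main}. Section~\ref{sec:vpt} deduces Theorem~\ref{thm:vpt}, Section~\ref{sec:scope} gives consequences for finite-valued tree transducers, and Section~\ref{sec:undec} proves Theorem~\ref{thm:undec}. The only external results used are Hilbert's basis theorem, Tarski's theorem and, in Section~\ref{sec:undec}, the undecidability of the Post correspondence problem.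

\section{Systems on terms}\label{sec:systems}

Calls and returns cut an input word into nested pieces, and the output of a run is assembled from its outputs on the pieces. Our argument uses nothing else, so we isolate this structure: the input is a tree, and sets of output words are computed from the leaves up.

A \emph{ranked alphabet} is a finite set $\mathcal F$ of symbols, each with an arity $n\ge0$. The \emph{terms} over $\mathcal F$ (always ground terms, without variables) are defined inductively: if $f$ has arity $n$ and $t_1,\dots,t_n$ are terms, then $f(t_1,\dots,t_n)$ is a term, with \emph{children} $t_1,\dots,t_n$.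

\begin{definition}\label{def:system}
Let $\mathcal F$ be a ranked alphabet and $\Delta$ a finite nonempty alphabet. A \emph{system} $\mathcal S$ over $(\mathcal F,\Delta)$ is a finite set $Q$ of states with finitely many rules
\[
\rho:\qquad q\leftarrow f\big[(q_1,i_1),\dots,(q_m,i_m)\big]:\ \omega ,
\]
where $f\in\mathcal F$ has arity $n$, $m\ge0$, $q,q_1,\dots,q_m\in Q$, $i_1,\dots,i_m\in\{1,\dots,n\}$ and $\omega\in(\Delta\cup\{y_1,\dots,y_m\})^*$. The state $q$ is the \emph{head} of $\rho$, and $\rho$ is a rule \emph{for $q$ and $f$}. For a term $t=f(t_1,\dots,t_n)$ define, by induction on $t$,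
\[
S_q(t)=\bigcup_{\rho}\big\{\omega[v_1,\dots,v_m]\ :\ v_j\in S_{q_j}(t_{i_j})\text{ for }1\le j\le m\big\}\subseteq\Delta^*,
\]
where $\rho$ ranges over the rules for $q$ and $f$, and $\omega[v_1,\dots,v_m]$ is obtained from $\omega$ by substituting $v_j$ for every occurrence of $y_j$. For $G\subseteq Q$ put $S_G(t)=\bigcup_{q\in G}S_q(t)$. We say that $S_G$ is \emph{$k$-valued} if $|S_G(t)|\le k$ for all $t$, and \emph{finite-valued} if it is $k$-valued for some $k$.
\end{definition}

The pair $(q_j,i_j)$ asks for one value of the state $q_j$ on the child number $i_j$. Different pairs choose their values independently, even if they name the same state and the same child. The variable $y_j$ may occur several times in $\omega$, and then its occurrences share one value. It may also not occur, and then the pair only tests that $S_{q_j}(t_{i_j})$ is nonempty. By induction, all sets $S_q(t)$ are finite and computable from $t$.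

\begin{example}\label{ex:run}
Let $\mathcal F$ consist of a constant $e$ and a unary symbol $g$, so that the terms are $t_n=g^n(e)$, and let $\Delta=\{d\}$. Take two states $p,q$ and the rules
\[
\begin{array}{lll}
p\leftarrow e:\varepsilon, & & p\leftarrow g[(p,1)]:d\,y_1,\\[2pt]
q\leftarrow e:\varepsilon,\quad q\leftarrow e:d, & & q\leftarrow g[(q,1)]:y_1d,\quad q\leftarrow g[(p,1)]:y_1dd.
\end{array}
\]
Then $S_p(t_n)=\{d^n\}$, and $S_q(t_n)=\{d^n,d^{n+1}\}$ by induction: the two rules for $q$ and $g$ give $S_q(t_{n+1})=\{d^{n+1},d^{n+2}\}\cup\{d^{n+2}\}$.
\end{example}

\begin{theorem}\label{thm:main}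
There is an algorithm which, given a system $\mathcal S$, sets $G_1,G_2\subseteq Q$ and $k\ge1$, decides whether
\begin{equation}\label{eq:star}
|S_{G_2}(t)|\le k\quad\text{and}\quad S_{G_1}(t)\subseteq S_{G_2}(t)\qquad\text{for all terms }t.\tag{$\ast$}
\end{equation}
\end{theorem}

Here $k$-valuedness is not a promise but a part of the property to be decided. If \eqref{eq:star} fails, a term that witnesses the failure is found by enumeration. Our task is to define finite objects, called certificates, that can be recognized by an algorithm and that exist exactly when \eqref{eq:star} holds.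

\section{Words as integer points}\label{sec:algebra}

\subsection*{The encoding}
Make $\mathbb R^2$ a monoid by
\[
(\alpha,\beta)\cdot(\alpha',\beta')=(\alpha\alpha',\ \beta+\alpha\beta'),
\]
with unit $(1,0)$. This is the composition of the affine maps $z\mapsto\alpha z+\beta$ and $z\mapsto\alpha'z+\beta'$, so it is associative. The coordinates of a product of several points are polynomials with integer coefficients in the coordinates of the factors. Let $\Delta=\{d_1,\dots,d_{B-1}\}$ with $B\ge2$, and let $\mu:\Delta^*\to\mathbb Z^2$ be the monoid homomorphism with $\mu(d_j)=(B,j)$. By induction on $n$,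
\[
\mu(d_{j_1}\cdots d_{j_n})=\Big(B^n,\ \sum_{i=1}^nj_iB^{i-1}\Big).
\]
The first coordinate determines $n$, and the second is the number with base-$B$ digits $j_1,\dots,j_n\in\{1,\dots,B-1\}$, which it determines. So $\mu$ is injective: an equation between words is the same as the equation between their images.

\subsection*{Closed sets}
A subset of $\mathbb R^N$ is \emph{closed} if it is the common zero set of some family of real polynomials in $N$ variables; this is the Zariski topology, and no other topology appears in this paper. An intersection of closed sets is the zero set of the union of the families. The union of two closed sets is the zero set of all products $ff'$ with $f$ in the first family and $f'$ in the second. The preimage of a closed set under a polynomial map $\varphi$ is the zero set of the polynomials $f\circ\varphi$. The sets $\emptyset$ and $\mathbb R^N$ are closed. The \emph{closure} $\overline A$ of $A\subseteq\mathbb R^N$ is the smallest closed set that contains $A$; it is the zero set of all polynomials that vanish on $A$. We use closures through one principle: if $A\subseteq Z$ and $Z$ is closed, then $\overline A\subseteq Z$.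

A condition built from polynomial equations by finite conjunctions and disjunctions, without negation, defines a closed set. The two conditions in \eqref{eq:star} are of this kind.

\begin{lemma}\label{lem:positive}
Let $(\pi_\kappa)_{\kappa\in K}$ and $(\pi'_\lambda)_{\lambda\in L}$ be finite families of polynomial maps $\mathbb R^N\to\mathbb R^2$, and let $k\ge1$. The following sets are closed:
\begin{enumerate}
\item[(a)] the set of $x$ with $\{\pi_\kappa(x):\kappa\in K\}\subseteq\{\pi'_\lambda(x):\lambda\in L\}$;
\item[(b)] the set of $x$ with $|\{\pi_\kappa(x):\kappa\in K\}|\le k$.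
\end{enumerate}
\end{lemma}

\begin{proof}
An equation between two points of $\mathbb R^2$ is a conjunction of two polynomial equations. The set in (a) is $\bigcap_{\kappa}\bigcup_{\lambda}\{x:\pi_\kappa(x)=\pi'_\lambda(x)\}$. A family takes at most $k$ values if and only if among any $k+1$ indices two have the same value, so the set in (b) is the intersection, over all $(k+1)$-element subsets $J\subseteq K$, of $\bigcup_{\kappa\ne\kappa'\in J}\{x:\pi_\kappa(x)=\pi_{\kappa'}(x)\}$.
\end{proof}

Negated equations do not have this property: $\mathbb R\setminus\{0\}$ has closure $\mathbb R$, since a polynomial in one variable with infinitely many zeros is zero.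

An algorithm can enumerate integer polynomials but not real ones. The next lemma shows that integer polynomials suffice for the closures that we need. It uses Hilbert's basis theorem: every ideal of $\mathbb Q[X_1,\dots,X_N]$ is finitely generated.

\begin{lemma}\label{lem:integer}
If $A\subseteq\mathbb Z^N$, then $\overline A=\{x\in\mathbb R^N:P(x)=0\}$ for a single polynomial $P$ with integer coefficients.
\end{lemma}

\begin{proof}
Let $J$ be the ideal of all polynomials in $\mathbb Q[X_1,\dots,X_N]$ that vanish on $A$. Let $f$ be a real polynomial that vanishes on $A$. Choose a basis $c_1,\dots,c_l$ of the $\mathbb Q$-vector space spanned by the coefficients of $f$, and write $f=\sum_ic_if_i$ with rational polynomials $f_i$. For $a\in A$ we have $\sum_ic_if_i(a)=0$ with $f_i(a)\in\mathbb Q$, so $f_i(a)=0$ for all $i$. Thus all $f_i$ lie in $J$, and $f$ vanishes on the zero set of $J$. Hence $\overline A$ is the zero set of $J$. Let $g_1,\dots,g_h$ generate $J$; after clearing denominators they have integer coefficients. Since a sum of squares of reals vanishes only if each term does, $P=\sum_ig_i^2$ has the required zero set.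
\end{proof}

For symbols of arity at least $2$ we must close in several independent groups of coordinates at once.

\begin{lemma}\label{lem:product}
Let $Z\subseteq\mathbb R^{N_1}\times\dots\times\mathbb R^{N_n}$ be closed and let $A_i\subseteq\mathbb R^{N_i}$ satisfy $A_1\times\dots\times A_n\subseteq Z$. Then $\overline{A_1}\times\dots\times\overline{A_n}\subseteq Z$.
\end{lemma}

\begin{proof}
We replace the factors by their closures one at a time. Suppose that $\overline{A_1}\times\dots\times\overline{A_{i-1}}\times A_i\times\dots\times A_n\subseteq Z$. Fix $a_l\in\overline{A_l}$ for $l<i$ and $a_l\in A_l$ for $l>i$. The set of $x\in\mathbb R^{N_i}$ with $(a_1,\dots,a_{i-1},x,a_{i+1},\dots,a_n)\in Z$ is the preimage of $Z$ under a polynomial map, so it is closed. It contains $A_i$, hence $\overline{A_i}$.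
\end{proof}

\section{The invariant in an example}\label{sec:example}

Consider Example~\ref{ex:run} with $G_1=\{p\}$, $G_2=\{q\}$ and $k=2$. We look for a finite proof of \eqref{eq:star} of a shape that a machine can check. Here $B=2$. Put $\lambda(\alpha)=(\alpha,\alpha-1)$ for $\alpha\in\mathbb R$. Then
\[
\lambda(\alpha)\cdot\lambda(\alpha')=\big(\alpha\alpha',\ \alpha-1+\alpha(\alpha'-1)\big)=\lambda(\alpha\alpha'),
\]
and $\mu(d)=(2,1)=\lambda(2)$, so $\mu(d^n)=\lambda(2^n)$.

We record the values of each state in a list of length $2$, with repetitions allowed. A point $x=(x_{p,1},x_{p,2},x_{q,1},x_{q,2})\in(\mathbb R^2)^4$ \emph{represents} the term $t$ if $\{x_{p,1},x_{p,2}\}=\mu(S_p(t))$ and $\{x_{q,1},x_{q,2}\}=\mu(S_q(t))$. The rules for $g$ can be executed at any point $x$, whether or not it represents a term. They give the sets of \emph{candidates}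
\begin{align*}
\Omega_p(x)&=\{\mu(d)\cdot x_{p,1},\ \mu(d)\cdot x_{p,2}\},\\
\Omega_q(x)&=\{x_{q,1}\cdot\mu(d),\ x_{q,2}\cdot\mu(d),\ x_{p,1}\cdot\mu(dd),\ x_{p,2}\cdot\mu(dd)\}.
\end{align*}
Call $z$ a \emph{successor} of $x$ if $\{z_{p,1},z_{p,2}\}=\Omega_p(x)$ and $\{z_{q,1},z_{q,2}\}=\Omega_q(x)$. If $x$ represents $t_n$, a successor of $x$ represents $t_{n+1}$. Call $W\subseteq(\mathbb R^2)^4$ an \emph{invariant} if
\begin{enumerate}
\item[(a)] some point of $W$ represents $e$;
\item[(b)] every point of $W$ has a successor in $W$;
\item[(c)] every $x\in W$ satisfies $\{x_{p,1},x_{p,2}\}\subseteq\{x_{q,1},x_{q,2}\}$.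
\end{enumerate}
If an invariant exists, every $t_n$ is represented by a point of $W$; then $|S_q(t_n)|\le2$ because the list has length $2$, and $S_p(t_n)\subseteq S_q(t_n)$ by (c).

The first attempt is the set $W_0$ of all points that satisfy (c). It violates (b), in two ways. At $x=(\lambda(1),\lambda(1),\lambda(1),\lambda(5))$ we get $\Omega_q(x)=\{\lambda(2),\lambda(10),\lambda(4)\}$, which does not fit into a list of length $2$. At the point whose four entries are $(1,1)$ we get $\Omega_p(x)=\{(2,3)\}$ and $\Omega_q(x)=\{(2,2),(4,4)\}$, so no successor lies in $W_0$; the reason is that $\mu(d)\cdot(\alpha,\beta)=(2\alpha,1+2\beta)$ and $(\alpha,\beta)\cdot\mu(d)=(2\alpha,\beta+\alpha)$ agree only when $\beta=\alpha-1$. An invariant must know more than the property to be proved.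

At the other extreme is the set $A$ of all points that represent some term. It is an invariant, but it is an infinite set of integer points, which we want to replace by something with a finite algebraic description. We take its closure. The set $A$ consists of the points $\ell_1(2^n)$ and $\ell_2(2^n)$, $n\ge0$, where
\[
\ell_1(\alpha)=\big(\lambda(\alpha),\lambda(\alpha),\lambda(\alpha),\lambda(2\alpha)\big),\qquad
\ell_2(\alpha)=\big(\lambda(\alpha),\lambda(\alpha),\lambda(2\alpha),\lambda(\alpha)\big).
\]
The images $L_1,L_2$ of $\ell_1,\ell_2$ are affine lines in $\mathbb R^8$, hence closed. If $f$ vanishes on $A$, then $f\circ\ell_i$ has infinitely many zeros and is zero. So $\overline A=L_1\cup L_2$. This set is an invariant: $\ell_1(1)$ represents $e$; condition (c) holds on both lines; and for $x=\ell_i(\alpha)$ we have $\Omega_p(x)=\{\lambda(2\alpha)\}$ and $\Omega_q(x)=\{\lambda(2\alpha),\lambda(4\alpha)\}$, so $\ell_1(2\alpha)$ is a successor. Writing the four entries of $x$ as $(\alpha_i,\beta_i)$, $1\le i\le4$, the invariant is the zero set of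
\[
P=\sum_{i=1}^4(\beta_i-\alpha_i+1)^2+(\alpha_2-\alpha_1)^2+(\alpha_3+\alpha_4-3\alpha_1)^2+(\alpha_3\alpha_4-2\alpha_1^2)^2,
\]
because two reals with sum $3\alpha_1$ and product $2\alpha_1^2$ are $\alpha_1$ and $2\alpha_1$ in some order.

The success of the closure is not an accident. Conditions (a) and (c) pass from $A$ to $\overline A$ at once. Condition (b) contains the quantifier ``there is a successor $z$'', and a projection of a closed set need not be closed: the hyperbola $\xi\eta=1$ projects onto $\mathbb R\setminus\{0\}$. But the entries of a successor are candidates. So a successor of $x$ is one of the $2^2\cdot4^2$ points obtained by selecting a candidate for each of the four entries, and each selection is a polynomial function of $x$. The quantifier becomes a finite disjunction, and the requirement that the candidates left out equal candidates selected is a positive condition. For instance, $x_{p,1}\cdot\mu(dd)$ equals $x_{q,2}\cdot\mu(d)$ on $L_1$ and $x_{q,1}\cdot\mu(d)$ on $L_2$.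

The closure contains points that represent nothing, such as $\ell_1(0)$, whose four entries are $(0,-1)$. There $q$ has one value, although it has two on every term. An upper bound on the number of values survives the closure, an exact count does not; this is why lists may have repetitions.

\section{Certificates}\label{sec:cert}

Fix a system $\mathcal S$, sets $G_1,G_2\subseteq Q$ and $k\ge1$, and write $[k]=\{1,\dots,k\}$. A general system has two features that the example lacks. A set $S_q(t)$ may be empty, and a list of length $k$ cannot represent the empty set. And even when \eqref{eq:star} holds, states outside $G_1\cup G_2$ may have more than $k$ values. We treat these two points first; both are finite combinatorial matters.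

\subsection*{Supports}
The \emph{support} of a term $t$ is $D(t)=\{q\in Q:S_q(t)\ne\emptyset\}$. Let $f$ have arity $n$ and let $D_1,\dots,D_n\subseteq Q$. A rule $q\leftarrow f[(q_j,i_j)_j]:\omega$ is \emph{enabled} at $(D_1,\dots,D_n)$ if $q_j\in D_{i_j}$ for all $j$. Let $f^\sharp(D_1,\dots,D_n)$ be the set of heads of the rules for $f$ that are enabled at $(D_1,\dots,D_n)$. A rule contributes a word to $S_q(f(t_1,\dots,t_n))$ if and only if all sets $S_{q_j}(t_{i_j})$ are nonempty, that is, if and only if it is enabled at $(D(t_1),\dots,D(t_n))$. Therefore
\begin{equation}\label{eq:support}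
D\big(f(t_1,\dots,t_n)\big)=f^\sharp\big(D(t_1),\dots,D(t_n)\big).
\end{equation}
Let $\mathfrak D$ be the family of all supports $D(t)$. By \eqref{eq:support}, it is the least family of subsets of $Q$ that is stable under all operations $f^\sharp$. It is computed by starting from the empty family and adding sets $f^\sharp(D_1,\dots,D_n)$ until nothing new appears. A \emph{step} is a tuple $\tau=(f;D_1,\dots,D_n;D)$ with $f$ of arity $n$, $D_1,\dots,D_n\in\mathfrak D$ and $D=f^\sharp(D_1,\dots,D_n)$; then $D\in\mathfrak D$. A rule is \emph{enabled at $\tau$} if it is a rule for $f$ enabled at $(D_1,\dots,D_n)$. There are finitely many steps. We shall use one invariant for each support and one condition for each step.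

\subsection*{Which states are recorded}
For each $D\in\mathfrak D$ we choose a set $E_D\subseteq D$ of states whose values are recorded. The choice has to depend on $D$.

\begin{example}\label{ex:support}
Over $e$ and $g$ as before, take states $u,c,r$ and rules $u\leftarrow e:\varepsilon$, $u\leftarrow g[(u,1)]:y_1$, $u\leftarrow g[(u,1)]:y_1d$, $c\leftarrow e:\varepsilon$, and $r\leftarrow g[(u,1),(c,1)]:y_1$. Then $S_u(t_n)=\{\varepsilon,d,\dots,d^n\}$ is unbounded. Yet $S_r$ is $1$-valued and uses the value of $u$: we have $S_r(t_1)=\{\varepsilon\}$, and $S_r(t_n)=\emptyset$ for $n\ne1$. The supports are $D(t_0)=\{u,c\}$, $D(t_1)=\{u,r\}$ and $D(t_n)=\{u\}$ for $n\ge2$. For $k=1$ the state $u$ must be recorded on the first support and cannot be recorded on the other two.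
\end{example}

A \emph{frame} is a family $(E_D)_{D\in\mathfrak D}$ of sets $E_D\subseteq D$ with the following two properties.
\begin{itemize}
\item[(C1)] $(G_1\cup G_2)\cap D\subseteq E_D$ for all $D\in\mathfrak D$.
\item[(C2)] For every step $\tau=(f;D_1,\dots,D_n;D)$ and every rule $q\leftarrow f[(q_j,i_j)_j]:\omega$ enabled at $\tau$ with $q\in E_D$: if $y_j$ occurs in $\omega$, then $q_j\in E_{D_{i_j}}$.
\end{itemize}
So the states to be compared are recorded, and the values needed to compute a recorded state are recorded. A bound on the number of values passes from the head of a rule down to its arguments because of the following cancellation property of words.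

\begin{lemma}\label{lem:cancel}
Let $\omega\in(\Delta\cup\{y_1,\dots,y_m\})^*$, let $y_j$ occur in $\omega$, and fix $v_l\in\Delta^*$ for $l\ne j$. Then the map $v\mapsto\omega[v_1,\dots,v_{j-1},v,v_{j+1},\dots,v_m]$ is injective on $\Delta^*$.
\end{lemma}

\begin{proof}
The image of $v$ has length $c+h|v|$, where $c$ does not depend on $v$ and $h\ge1$ is the number of occurrences of $y_j$. If $v$ and $v'$ have the same image, then $|v|=|v'|$. The part of $\omega$ before the first occurrence of $y_j$ yields the same word $w$ in both images, so $wv$ and $wv'$ are prefixes of the same length of the same word, and $v=v'$.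
\end{proof}

If $y_j$ does not occur in $\omega$, the map is constant; this is why (C2) asks nothing of such $j$.

\subsection*{Lists and candidates}
Fix a frame. For $D\in\mathfrak D$ let $X_D=(\mathbb R^2)^{E_D\times[k]}$, which is a single point if $E_D=\emptyset$. For $x\in X_D$, $q\in E_D$ and $G\subseteq E_D$ put
\[
V_q(x)=\{x_{q,1},\dots,x_{q,k}\},\qquad V_G(x)=\bigcup_{q\in G}V_q(x).
\]
A point $x\in X_D$ \emph{represents} the term $t$ if $D(t)=D$ and $V_q(x)=\mu(S_q(t))$ for all $q\in E_D$. The lists of all recorded states are kept in one point $x$, because the relations that matter are relations between values of different states on the same term, as in Section~\ref{sec:example}.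

Let $\tau=(f;D_1,\dots,D_n;D)$ be a step, let $X_\tau=X_{D_1}\times\dots\times X_{D_n}$ (a point if $n=0$), and let $q\in E_D$. Let $C^\tau_q$ be the set of pairs $(\rho,c)$, where $\rho:q\leftarrow f[(q_j,i_j)_j]:\omega$ is a rule enabled at $\tau$ with head $q$, and $c$ is a map to $[k]$ from the set of those $j$ for which $y_j$ occurs in $\omega$. The set $C^\tau_q$ is finite, and it is nonempty because $q\in D$ is the head of an enabled rule. For $x=(x^1,\dots,x^n)\in X_\tau$, the \emph{candidate} $\pi_{\rho,c}(x)\in\mathbb R^2$ is the product in the monoid $\mathbb R^2$ obtained from $\omega$ by replacing each letter $d\in\Delta$ by $\mu(d)$ and each occurrence of $y_j$ by $x^{i_j}_{q_j,c(j)}$. This entry exists by (C2). Each $\pi_{\rho,c}$ is a polynomial map with integer coefficients. Put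
\[
\Omega^\tau_q(x)=\{\pi_{\rho,c}(x):(\rho,c)\in C^\tau_q\}.
\]
A point $z\in X_D$ is a \emph{$\tau$-successor} of $x\in X_\tau$ if $V_q(z)=\Omega^\tau_q(x)$ for all $q\in E_D$.

\begin{lemma}\label{lem:fact}
Let $\tau=(f;D_1,\dots,D_n;D)$ be a step, let $x^i\in X_{D_i}$ represent $t_i$ for $1\le i\le n$, and let $t=f(t_1,\dots,t_n)$, $x=(x^1,\dots,x^n)$. Then $D(t)=D$ and $\Omega^\tau_q(x)=\mu(S_q(t))$ for all $q\in E_D$. Hence $z\in X_D$ is a $\tau$-successor of $x$ if and only if it represents $t$.
\end{lemma}

\begin{proof}
We have $D(t)=D$ by \eqref{eq:support}. Rules that are not enabled at $\tau$ contribute nothing to $S_q(t)$. Let $\rho$ be enabled with head $q\in E_D$. If $y_j$ does not occur in $\omega$, the word $v_j$ does not influence $\omega[v_1,\dots,v_m]$, and some $v_j\in S_{q_j}(t_{i_j})$ exists since $q_j\in D_{i_j}$. If $y_j$ occurs, then $q_j\in E_{D_{i_j}}$, so the points $\mu(v_j)$ with $v_j\in S_{q_j}(t_{i_j})$ are exactly $x^{i_j}_{q_j,1},\dots,x^{i_j}_{q_j,k}$. The words $v_j$ are chosen independently for different $j$, and so are the values $c(j)$. Since $\mu$ is a homomorphism, the images under $\mu$ of the words contributed by $\rho$ are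 exactly the points $\pi_{\rho,c}(x)$.
\end{proof}

\begin{definition}\label{def:cert}
A \emph{certificate} consists of a frame $(E_D)_{D\in\mathfrak D}$ and, for each $D\in\mathfrak D$, a polynomial $P_D$ with integer coefficients on $X_D$ (an integer if $E_D=\emptyset$), such that the sets $W_D=\{x\in X_D:P_D(x)=0\}$ satisfy:
\begin{itemize}
\item[(C3)] for every step $\tau=(f;D_1,\dots,D_n;D)$, every $x\in W_{D_1}\times\dots\times W_{D_n}$ has a $\tau$-successor in $W_D$;
\item[(C4)] $V_{G_1\cap D}(x)\subseteq V_{G_2\cap D}(x)$ for all $D\in\mathfrak D$ and $x\in W_D$;
\item[(C5)] $|V_{G_2\cap D}(x)|\le k$ for all $D\in\mathfrak D$ and $x\in W_D$.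
\end{itemize}
\end{definition}

For constants $f$, condition (C3) is the base case (a) of Section~\ref{sec:example}. Condition (C5) is needed because the lists of several states of $G_2$ could together hold more than $k$ values.

\begin{lemma}\label{lem:check}
It is decidable whether given data $(E_D,P_D)_{D\in\mathfrak D}$ form a certificate.
\end{lemma}

\begin{proof}
Conditions (C1) and (C2) are finite checks. By Tarski's theorem, there is an algorithm that decides the truth in $\mathbb R$ of first-order sentences built from polynomial equations and inequalities with integer coefficients by Boolean connectives and quantifiers over real numbers. For a step $\tau$, condition (C3) is the sentence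
\begin{multline*}
\forall x\ \Big[\bigwedge_{i=1}^nP_{D_i}(x^i)=0\ \Rightarrow\ \exists z\ \Big(P_D(z)=0\ \wedge\\
\bigwedge_{q\in E_D}\Big(\bigwedge_{\kappa\in C^\tau_q}\bigvee_{r\in[k]}\pi_\kappa(x)=z_{q,r}\ \wedge\ \bigwedge_{r\in[k]}\bigvee_{\kappa\in C^\tau_q}z_{q,r}=\pi_\kappa(x)\Big)\Big)\Big].
\end{multline*}
For $D\in\mathfrak D$, conditions (C4) and (C5) have the form $\forall x\,[P_D(x)=0\Rightarrow\Phi(x)]$, where $\Phi$ is the combination of equations between entries of $x$ written in the proof of Lemma~\ref{lem:positive}. There are finitely many steps and supports.
\end{proof}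

\subsection*{Soundness}

\begin{proposition}\label{prop:sound}
If a certificate exists, then \eqref{eq:star} holds.
\end{proposition}

\begin{proof}
We show by induction on $t$ that some $z\in W_{D(t)}$ represents $t$. Let $t=f(t_1,\dots,t_n)$, let $x^i\in W_{D(t_i)}$ represent $t_i$, and let $\tau=(f;D(t_1),\dots,D(t_n);D(t))$. By (C3), $(x^1,\dots,x^n)$ has a $\tau$-successor $z\in W_{D(t)}$, and $z$ represents $t$ by Lemma~\ref{lem:fact}.

Let $D=D(t)$ and let $z\in W_D$ represent $t$. States outside $D$ have no value on $t$, and $G_\ell\cap D\subseteq E_D$ by (C1), so $\mu(S_{G_\ell}(t))=V_{G_\ell\cap D}(z)$ for $\ell=1,2$. By (C4) and (C5), $\mu(S_{G_1}(t))\subseteq\mu(S_{G_2}(t))$ and $|\mu(S_{G_2}(t))|\le k$. Since $\mu$ is injective, \eqref{eq:star} holds for $t$.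
\end{proof}

\subsection*{Completeness}
The heart of the proof is the elimination of the quantifier $\exists z$ in (C3), as announced in Section~\ref{sec:example}.

\begin{lemma}\label{lem:key}
Fix a frame and a step $\tau=(f;D_1,\dots,D_n;D)$, and let $W\subseteq X_D$ be closed. Then the set $Z$ of all $x\in X_\tau$ that have a $\tau$-successor in $W$ is closed.
\end{lemma}

\begin{proof}
A \emph{selection} $\sigma$ assigns to each $(q,r)\in E_D\times[k]$ an element $\sigma(q,r)\in C^\tau_q$. There are finitely many selections. Each defines a polynomial map $z^\sigma:X_\tau\to X_D$ by $z^\sigma(x)_{q,r}=\pi_{\sigma(q,r)}(x)$, and $V_q(z^\sigma(x))\subseteq\Omega^\tau_q(x)$ by construction. Let $Z_\sigma$ be the set of $x\in X_\tau$ such that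
\begin{enumerate}
\item[(i)] $\Omega^\tau_q(x)\subseteq V_q(z^\sigma(x))$ for all $q\in E_D$, and
\item[(ii)] $z^\sigma(x)\in W$.
\end{enumerate}
Condition (i) defines a closed set by Lemma~\ref{lem:positive}(a), and condition (ii) defines the preimage of $W$ under a polynomial map. So $Z_\sigma$ is closed. We claim that $Z=\bigcup_\sigma Z_\sigma$. If $x\in Z_\sigma$, then $z^\sigma(x)$ is a $\tau$-successor of $x$ in $W$. Conversely, let $z\in W$ be a $\tau$-successor of $x$. Each entry $z_{q,r}$ lies in $\Omega^\tau_q(x)$, so it equals $\pi_\kappa(x)$ for some $\kappa\in C^\tau_q$; let $\sigma(q,r)$ be such a $\kappa$. Then $z^\sigma(x)=z$, and $x\in Z_\sigma$.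
\end{proof}

\begin{proposition}\label{prop:complete}
If \eqref{eq:star} holds, then a certificate exists.
\end{proposition}

\begin{proof}
\emph{The frame.} We record every state that can be recorded: for $D\in\mathfrak D$ let
\[
E_D=\{q\in D:\ |S_q(t)|\le k\text{ for all terms }t\text{ with }D(t)=D\}.
\]
For $q\in G_1\cup G_2$ and any $t$, property \eqref{eq:star} gives $S_q(t)\subseteq S_{G_2}(t)$, so $|S_q(t)|\le k$. This proves (C1).

For (C2), let $\tau=(f;D_1,\dots,D_n;D)$ be a step, let $q\leftarrow f[(q_l,i_l)_l]:\omega$ be enabled at $\tau$ with $q\in E_D$, and let $y_j$ occur in $\omega$. Then $q_j\in D_{i_j}$. Let $t'$ be any term with $D(t')=D_{i_j}$. Put $t_{i_j}=t'$, and for $i\ne i_j$ choose $t_i$ with $D(t_i)=D_i$, which is possible because $D_i\in\mathfrak D$. Let $t=f(t_1,\dots,t_n)$. Then $D(t)=D$ by \eqref{eq:support}, so $|S_q(t)|\le k$. For $l\ne j$ we have $q_l\in D_{i_l}=D(t_{i_l})$, also when $i_l=i_j$, so we can fix $v_l\in S_{q_l}(t_{i_l})$. By Lemma~\ref{lem:cancel}, substituting $v$ for $y_j$ and $v_l$ for $y_l$ maps $S_{q_j}(t')$ injectively into $S_q(t)$. Hence $|S_{q_j}(t')|\le k$, and $q_j\in E_{D_{i_j}}$ since $t'$ was arbitrary. It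 is here that fixing the support pays: the rule is enabled for \emph{every} $t'$ with support $D_{i_j}$.

\emph{The polynomials.} Let $A_D$ be the set of all $x\in X_D$ that represent some term. Its points have integer coordinates. Every term $t$ with $D(t)=D$ is represented by some point of $A_D$: for $q\in E_D$ we have $1\le|S_q(t)|\le k$, so $\mu(S_q(t))$ can be written as a list of length $k$ with repetitions. Let $W_D=\overline{A_D}$, and let $P_D$ be an integer polynomial with zero set $W_D$, given by Lemma~\ref{lem:integer}.

\emph{Conditions} (C4) \emph{and} (C5). By Lemma~\ref{lem:positive}, the set of $x\in X_D$ with $V_{G_1\cap D}(x)\subseteq V_{G_2\cap D}(x)$ and $|V_{G_2\cap D}(x)|\le k$ is closed. If $x$ represents $t$, then $V_{G_\ell\cap D}(x)=\mu(S_{G_\ell}(t))$, so $x$ lies in this set by \eqref{eq:star}. The set contains $A_D$, hence $W_D$.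

\emph{Condition} (C3). Let $\tau=(f;D_1,\dots,D_n;D)$ be a step, and let $Z$ be the set of $x\in X_\tau$ with a $\tau$-successor in $W_D$. It is closed by Lemma~\ref{lem:key}. Let $x^i\in A_{D_i}$ represent $t_i$ for $1\le i\le n$, and let $t=f(t_1,\dots,t_n)$. Then $D(t)=D$, so some $z\in A_D\subseteq W_D$ represents $t$, and $z$ is a $\tau$-successor of $(x^1,\dots,x^n)$ by Lemma~\ref{lem:fact}. Thus $A_{D_1}\times\dots\times A_{D_n}\subseteq Z$. By Lemma~\ref{lem:product}, $W_{D_1}\times\dots\times W_{D_n}\subseteq Z$, which is (C3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]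
Compute $\mathfrak D$ and run two procedures in parallel. The first enumerates all data $(E_D,P_D)_{D\in\mathfrak D}$ with $E_D\subseteq D$ and $P_D$ an integer polynomial on $X_D$, tests each by Lemma~\ref{lem:check}, and stops with ``yes'' when it finds a certificate. The second enumerates all terms $t$, computes the sets $S_q(t)$, and stops with ``no'' when $|S_{G_2}(t)|>k$ or $S_{G_1}(t)\not\subseteq S_{G_2}(t)$. If \eqref{eq:star} holds, the second never stops and the first stops by Proposition~\ref{prop:complete}. If \eqref{eq:star} fails, the second stops and the first never does by Proposition~\ref{prop:sound}.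
\end{proof}

\begin{remark}\label{rem:where}
In the proof of Proposition~\ref{prop:complete}, property \eqref{eq:star} is used for (C1), (C4) and (C5) only; the sets $E_D$ and $W_D$ defined there satisfy (C2) and (C3) for every system and every $k$. The bound on $|S_{G_2}(t)|$ puts the states of $G_2$ into the frame, and the inclusion then does the same for $G_1$; this is why no hypothesis on $G_1$ is needed. If $S_{G_2}$ is not finite-valued, then for every $k$ some state of $G_2$ has more than $k$ values on some term and is missing from the corresponding $E_D$, so (C1) fails.
\end{remark}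

\section{From visibly pushdown transducers to systems}\label{sec:vpt}

Let $T_\ell=(Q_\ell,I_\ell,F_\ell,\Gamma_\ell,\delta_\ell)$, $\ell=1,2$, be VPT over $\Sigma$ and $\Delta$, with $Q_1\cap Q_2=\emptyset$ and $\Gamma_1\cap\Gamma_2=\emptyset$. If $\Delta=\emptyset$, add a letter that is never output. We build one system that evaluates both transducers on terms that describe the nesting of the input. This is where visibility is used: the nesting depends on the input word only, so the same term serves all runs of both transducers.

\subsection*{Terms for words}
Let $\mathcal F$ consist of a constant $e$, a unary symbol $g_s$ for each $s\in\Sigma_i$, a unary symbol $g_b$ for each $b\in\Sigma_r$, and a binary symbol $g_{a,b}$ for each $a\in\Sigma_c$, $b\in\Sigma_r$. The \emph{yield} $Y(t)\in\Sigma^*$ of a term is defined by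
\[
Y(e)=\varepsilon,\quad Y(g_s(t))=Y(t)\,s,\quad Y(g_b(t))=Y(t)\,b,\quad Y(g_{a,b}(t,t'))=Y(t)\,a\,Y(t')\,b.
\]
The symbol $g_b$ stands for a return read on the empty stack, and $g_{a,b}$ for a call with its matching return. Between a call and its matching return the stack is never empty. Accordingly, a term is \emph{nested} if it contains no symbol $g_b$ with $b\in\Sigma_r$, and \emph{well-formed} if the second argument of each occurrence of a symbol $g_{a,b}$ is nested. Nested terms are well-formed, so $g_{a,b}(t,t')$ is well-formed if and only if $t$ is well-formed and $t'$ is nested. For instance, $g_{a,b}(g_b(e),g_s(e))$ is well-formed, not nested, and has yield $b\,a\,s\,b$.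

The \emph{height} $\mathrm{ht}(u)$ of $u\in\Sigma^*$ is defined by $\mathrm{ht}(\varepsilon)=0$, $\mathrm{ht}(ua)=\mathrm{ht}(u)+1$ for a call $a$, $\mathrm{ht}(ub)=\max(\mathrm{ht}(u)-1,0)$ for a return $b$, and $\mathrm{ht}(us)=\mathrm{ht}(u)$ for an internal letter $s$. By induction on $|u|$, every run of any VPT on $u$ from the empty stack ends with $\mathrm{ht}(u)$ symbols above $\bot$. In particular, a word with an accepting run has height $0$. We say that $u$ has a \emph{ground return} if it has a prefix $u'b$ with $b\in\Sigma_r$ and $\mathrm{ht}(u')=0$.

\begin{lemma}\label{lem:parse}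
Let $\mathrm{ht}(u)=0$. Then $u=Y(t)$ for a well-formed term $t$. If $u$ has no ground return, $t$ can be taken nested.
\end{lemma}

\begin{proof}
We prove both statements by induction on $|u|$. For $u=\varepsilon$ take $e$. Otherwise the last letter of $u$ is not a call, since the height after a call is positive. Note that a prefix of a word without ground return has no ground return. If $u=u's$ with $s$ internal, then $\mathrm{ht}(u')=0$; take $g_s(t')$ with $t'$ given by induction for $u'$. Let $u=u'b$ with $b$ a return, so $\mathrm{ht}(u')\in\{0,1\}$. If $\mathrm{ht}(u')=0$, then $u$ has a ground return, only the first statement is to be proved, and $g_b(t')$ works with $t'$ well-formed of yield $u'$.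

Let $\mathrm{ht}(u')=1$, and let $u''$ be the longest prefix of $u'$ of height $0$; it is a proper prefix. All longer prefixes of $u'$ have height at least $1$, so the letter after $u''$ is a call $a$, and $u'=u''aw$. Every return in $w$ leads, in $u'$, to height at least $1$, so it is read at height at least $2$. It follows by induction on $|w'|$ that $\mathrm{ht}(w')=\mathrm{ht}(u''aw')-1$ for every prefix $w'$ of $w$, and that every return of $w$ is read at height at least $1$ in $w$. So $\mathrm{ht}(w)=0$ and $w$ has no ground return. By induction, $w=Y(t_2)$ with $t_2$ nested, and $u''=Y(t_1)$ with $t_1$ well-formed, and nested if $u$ has no ground return. Then $t=g_{a,b}(t_1,t_2)$ has the required properties.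
\end{proof}

\subsection*{The system}
A run on the yield of a second argument of $g_{a,b}$ may start in any state and never reads a return on the empty stack; a run on the whole word starts in an initial state and may do so. We therefore use two kinds of states: the pairs $(p,q)\in Q_1^2\cup Q_2^2$, for runs from $p$ to $q$ on yields of nested terms, and the symbols $[q]$, $q\in Q_1\cup Q_2$, for runs from an initial state to $q$. For $\ell=1,2$, with all states in $Q_\ell$ and all transitions in $\delta_\ell$, the rules are:
\begin{itemize}
\item $(p,p)\leftarrow e:\varepsilon$ for all $p$, and $[q]\leftarrow e:\varepsilon$ for $q\in I_\ell$;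
\item for each internal transition $(q',s,w,q)$, the rules $(p,q)\leftarrow g_s[((p,q'),1)]:y_1w$ for all $p$, and $[q]\leftarrow g_s[([q'],1)]:y_1w$;
\item for each call transition $(p',a,w,p'',\gamma)$ and each return transition $(q'',b,\gamma,w',q)$ with the same $\gamma\in\Gamma_\ell$, the rules
\begin{align*}
(p,q)&\leftarrow g_{a,b}\big[((p,p'),1),((p'',q''),2)\big]:y_1w\,y_2w'\quad\text{for all }p,\\
[q]&\leftarrow g_{a,b}\big[([p'],1),((p'',q''),2)\big]:y_1w\,y_2w';
\end{align*}
\item for each return transition $(q',b,\bot,w,q)$, the rule $[q]\leftarrow g_b[([q'],1)]:y_1w$.
\end{itemize}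
For the transducer $T_0$ of Example~\ref{ex:runs}, the state $(p,p)$ has two rules for $g_{a,b}$, with words $y_1d\,y_2$ and $y_1y_2d$.

\begin{lemma}\label{lem:nested}
Let $p,q\in Q_\ell$. If $t$ is nested and $\sigma\in\bot\Gamma_\ell^*$, then every run of $T_\ell$ on $Y(t)$ from $(p,\sigma)$ ends with stack $\sigma$, and $S_{(p,q)}(t)$ is the set of outputs of the runs of $T_\ell$ on $Y(t)$ from $(p,\sigma)$ to $(q,\sigma)$. If $t$ is not nested, then $S_{(p,q)}(t)=\emptyset$.
\end{lemma}

\begin{proof}
Let $t$ be nested. We use induction on $t$, for all $p,q,\sigma$ at once. If $t=e$, the only run from $(p,\sigma)$ is the empty run, which ends in $(p,\sigma)$ with output $\varepsilon$; and $S_{(p,q)}(e)$ is $\{\varepsilon\}$ if $p=q$ and empty otherwise. If $t=g_s(t_1)$ with $s$ internal, the runs on $Y(t_1)s$ from $(p,\sigma)$ are the runs on $Y(t_1)$, which end in some $(q',\sigma)$, followed by an internal transition $(q',s,w,q)$. They end with stack $\sigma$, and their outputs are the words $vw$ with $v\in S_{(p,q')}(t_1)$, as in the rules. If $t=g_{a,b}(t_1,t_2)$, the induction hypothesis for $t_1$ with stack $\sigma$ and for $t_2$ with stack $\sigma\gamma$ shows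 that a run on $Y(t_1)\,a\,Y(t_2)\,b$ from $(p,\sigma)$ has the form
\[
(p,\sigma)\xrightarrow{\,Y(t_1)\,}(p',\sigma)\xrightarrow{\,a\,}(p'',\sigma\gamma)\xrightarrow{\,Y(t_2)\,}(q'',\sigma\gamma)\xrightarrow{\,b\,}(q,\sigma),
\]
with a call transition $(p',a,w,p'',\gamma)$ and a return transition $(q'',b,\gamma,w',q)$ for the same $\gamma\in\Gamma_\ell$. Conversely, any four such pieces compose to a run. The outputs are the words $v_1w\,v_2w'$ with $v_1\in S_{(p,p')}(t_1)$ and $v_2\in S_{(p'',q'')}(t_2)$ chosen independently, as in the rules.

Let $t$ be not nested; again we use induction, for all pairs at once. If the root of $t$ is $g_b$ with $b\in\Sigma_r$, there is no rule for a pair and $g_b$. Otherwise some child is not nested, and every rule whose head is a pair asks for a value of a pair on every child, so no rule contributes.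
\end{proof}

\begin{lemma}\label{lem:wf}
Let $q\in Q_\ell$. If $t$ is well-formed, then every run of $T_\ell$ on $Y(t)$ from the empty stack ends with the empty stack, and $S_{[q]}(t)$ is the set of outputs of the runs of $T_\ell$ on $Y(t)$ from some $(p_0,\bot)$, $p_0\in I_\ell$, to $(q,\bot)$. If $t$ is not well-formed, then $S_{[q]}(t)=\emptyset$.
\end{lemma}

\begin{proof}
Let $t$ be well-formed; we use induction on $t$. If $t=e$, the empty run leads from an initial configuration to $(q,\bot)$ exactly when $q\in I_\ell$, which matches the rule for $e$. If $t=g_s(t_1)$ with $s$ internal, a run is a run on $Y(t_1)$ ending in some $(q',\bot)$, followed by a transition $(q',s,w,q)$, and the outputs from initial states are the words $vw$ with $v\in S_{[q']}(t_1)$. If $t=g_b(t_1)$, the stack after $Y(t_1)$ is $\bot$, so the transition that reads $b$ has the form $(q',b,\bot,w,q)$, the stack stays $\bot$, and the outputs are again the words $vw$ with $v\in S_{[q']}(t_1)$. If $t=g_{a,b}(t_1,t_2)$, then $t_1$ is well-formed and $t_2$ is nested. By induction for $t_1$ and by Lemma~\ref{lem:nested} for $t_2$ with stack $\bot\gamma$, a run passes through configurations $(p',\bot)$,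 $(p'',\bot\gamma)$, $(q'',\bot\gamma)$, $(q,\bot)$, and the outputs from initial states are the words $v_1w\,v_2w'$ with $v_1\in S_{[p']}(t_1)$ and $v_2\in S_{(p'',q'')}(t_2)$. In each case this is the set given by the rules.

Let $t$ be not well-formed. Then $t\neq e$, and either the first child of $t$ is not well-formed, or the root is $g_{a,b}$ and the second child is not nested. Every rule with head $[q]$ asks for a value of some $[q']$ on the first child, and, for $g_{a,b}$, for a value of a pair on the second child. The required set is empty by induction in the first case and by Lemma~\ref{lem:nested} in the second.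
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vpt}]
Put $G_\ell=\{[q]:q\in F_\ell\}$. By Lemma~\ref{lem:wf},
\begin{equation}\label{eq:transfer}
S_{G_\ell}(t)=T_\ell(Y(t))\text{ if $t$ is well-formed},\qquad S_{G_\ell}(t)=\emptyset\text{ otherwise}.
\end{equation}
By Lemma~\ref{lem:parse}, $T_\ell(u)=\emptyset$ unless $u$ is the yield of a well-formed term. So, apart from $(\emptyset,\emptyset)$, the pairs $(S_{G_1}(t),S_{G_2}(t))$ for terms $t$ are the same as the pairs $(T_1(u),T_2(u))$ for words $u$. Therefore \eqref{eq:star} holds if and only if $T_2$ is $k$-valued and $R(T_1)\subseteq R(T_2)$. The system is computable from $T_1,T_2$, so for $k$-valued $T_2$ the algorithm of Theorem~\ref{thm:main} decides the inclusion. For two $k$-valued VPT, test both inclusions.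
\end{proof}

\section{Finite-valued systems and tree transducers}\label{sec:scope}

Since Theorem~\ref{thm:main} tests the bound $k$ rather than assuming it, the bound need not be given.

\begin{theorem}\label{thm:finite}
For systems, and in particular for VPT:
\begin{enumerate}
\item[(1)] it is decidable whether $S_G$ is $k$-valued, with $k$ part of the input;
\item[(2)] given $G_1,G_2$ such that $S_{G_2}$ is promised to be finite-valued, with no bound given and no assumption on $S_{G_1}$, it is decidable whether $S_{G_1}(t)\subseteq S_{G_2}(t)$ for all $t$. Hence equivalence of finite-valued systems is decidable.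
\end{enumerate}
\end{theorem}

\begin{proof}
For (1), apply Theorem~\ref{thm:main} with $G_1=\emptyset$ and $G_2=G$. For (2), test $k=1,2,\dots$ by (1) until $S_{G_2}$ is found to be $k$-valued; the search ends by the promise. Then apply Theorem~\ref{thm:main} with this $k$. To compare two systems over the same $(\mathcal F,\Delta)$, each with a distinguished set of states, take the disjoint union of their states and rules and test both inclusions. The statements for VPT follow from \eqref{eq:transfer} and Lemma~\ref{lem:parse}, as in the proof of Theorem~\ref{thm:vpt}.
\end{proof}

Several kinds of nondeterministic tree transducers are systems written in another notation.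

\emph{Top-down tree-to-word rules.} A rule
\[
q(f(x_1,\dots,x_n))\to w_0\,q_1(x_{i_1})\,w_1\cdots q_m(x_{i_m})\,w_m
\]
may copy a subtree (the same $x_i$ occurs several times) or delete it; copies are processed independently and deleted subtrees are not inspected. It is the system rule $q\leftarrow f[(q_j,i_j)_j]:w_0y_1w_1\cdots y_mw_m$.

\emph{Bottom-up rules.} In a rule $f(q_1(y_1),\dots,q_n(y_n))\to q(\omega)$ every child is processed once, and copies of $y_j$ in $\omega$ share one output. It is the system rule $q\leftarrow f[(q_1,1),\dots,(q_n,n)]:\omega$.

\emph{Regular look-ahead.} Write each transition $f(r_1,\dots,r_n)\to r$ of a bottom-up tree automaton as the rule $r\leftarrow f[(r_1,1),\dots,(r_n,n)]:\varepsilon$. By induction, $S_r(t)=\{\varepsilon\}$ if the automaton can reach $r$ on $t$, and $S_r(t)=\emptyset$ otherwise. Adding to a rule a pair $(r,i)$ whose variable does not occur in $\omega$ makes the rule applicable only when the automaton can reach $r$ on the child number $i$.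

\emph{Tree outputs.} Write a tree over a ranked output alphabet in prefix notation, $\mathrm{pre}(h(s_1,\dots,s_n))=h\,\mathrm{pre}(s_1)\cdots\mathrm{pre}(s_n)$. This map is injective: if $\mathrm{pre}(s)\,v=\mathrm{pre}(s')\,v'$, then $s=s'$, by induction on $s$, since the first letter gives the root and its arity, and the children are then compared from left to right. It is compatible with substitution: replacing a leaf $y_j$ by a tree replaces the letter $y_j$ by the prefix notation of that tree.

By Theorem~\ref{thm:finite}, inclusion in, and equivalence of, finite-valued transducers of all these kinds is decidable.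

\section{Undecidability without finite-valuedness}\label{sec:undec}

The Post correspondence problem asks, given finite alphabets $A,\Delta$ and morphisms $h_1,h_2:A^*\to\Delta^*$, whether $h_1(x)=h_2(x)$ for some $x\in A^+$. It is undecidable. The reduction lets $T_2$ output, on an input that begins with $x$, all words other than $h_1(x)$ and all words other than $h_2(x)$; together these are all words exactly when $h_1(x)\ne h_2(x)$. A real-time transducer outputs words of length at most proportional to the input, so we append to $x$ a word $w$ that is at once the word to be tested and the time needed to produce it.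

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Let $h_1,h_2$ be given, with $A\cap\Delta=\emptyset$, and let $\#$ be a new letter. All letters of $\Sigma=A\uplus\{\#\}\uplus\Delta$ are internal. We write $q\xrightarrow{s/w}q'$ for the transition $(q,s,w,q')$; below, $a$ ranges over $A$ and $d,d'$ over $\Delta$.

Let $T_1$ have the initial state $p_0$, the final state $p_2$ and the transitions $p_0\xrightarrow{a/\varepsilon}p_1$, $p_1\xrightarrow{a/\varepsilon}p_1$, $p_1\xrightarrow{\#/\varepsilon}p_2$, $p_2\xrightarrow{d/d}p_2$. It is deterministic, and $R(T_1)=\{(x\#w,w):x\in A^+,\ w\in\Delta^*\}$.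

For a morphism $h:A^*\to\Delta^*$, let $R_h$ be the set of pairs $(x\#w,v)$ with $x\in A^+$, $w\in\Delta^*$ such that one of the following holds:
\begin{enumerate}
\item[(i)] $v$ is a proper prefix of $h(x)$;
\item[(ii)] $v=h(x)v'$ with $1\le|v'|\le|w|$;
\item[(iii)] $v=v_1cv_2$, where $c\in\Delta$, the word $v_1c'$ is a prefix of $h(x)$ for some letter $c'\ne c$, and $|v_2|\le|w|$.
\end{enumerate}
In each case $v\ne h(x)$. Conversely, let $v\ne h(x)$ and $|v|\le|w|$. If $v$ is a prefix of $h(x)$, then (i) holds; if $h(x)$ is a prefix of $v$, then (ii) holds; otherwise $v$ and $h(x)$ differ at a first position, and (iii) holds. In particular,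
\begin{equation}\label{eq:diff}
(x\#w,w)\in R_h\iff w\ne h(x)\qquad(x\in A^+,\ w\in\Delta^*).
\end{equation}

The relation $R_h$ is realized by the transducer $T_h$ with states $c_0,c_1,n,n',l,r,f$, initial state $c_0$, final states $n'$ and $f$, and the following transitions, for $i=0,1$:
\begin{itemize}
\item $c_i\xrightarrow{a/h(a)}c_1$, and $f\xrightarrow{d/\varepsilon}f$, $f\xrightarrow{d/d'}f$;
\item $c_i\xrightarrow{a/v'}n$ for each proper prefix $v'$ of $h(a)$, and $n\xrightarrow{a/\varepsilon}n$, $n\xrightarrow{\#/\varepsilon}n'$, $n'\xrightarrow{d/\varepsilon}n'$;
\item $c_1\xrightarrow{\#/\varepsilon}l$, $l\xrightarrow{d/\varepsilon}l$, $l\xrightarrow{d/d'}f$;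
\item $c_i\xrightarrow{a/v'c}r$ whenever $v'c'$ is a prefix of $h(a)$ for some letter $c'\ne c$, and $r\xrightarrow{a/\varepsilon}r$, $r\xrightarrow{\#/\varepsilon}f$.
\end{itemize}
Every accepted word has the form $x\#w$ with $x=a_1\cdots a_N\in A^+$ and $w\in\Delta^*$, and every accepting run passes through exactly one of $n$, $l$, $r$. The runs through $n$ output the words $h(a_1\cdots a_{j-1})v'$ with $v'$ a proper prefix of $h(a_j)$. These are proper prefixes of $h(x)$, and each proper prefix $v$ of $h(x)$ arises, with $j$ least such that $|h(a_1\cdots a_j)|>|v|$. The runs through $l$ output $h(x)$ followed by any word of length between $1$ and $|w|$. The runs through $r$ output $h(a_1\cdots a_{j-1})v'c\,v_2$ with $v'c'$ a prefix of $h(a_j)$, $c'\neq c$, and $v_2$ any word of length at most $|w|$; these are the words in (iii), with $j$ least such that $|h(a_1\cdots a_j)|>|v_1|$. So $R(T_h)=R_h$.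

The union of two transducers, formed by taking disjoint copies side by side, realizes the union of their relations. Let $T_2$ be the union of $T_{h_1}$ and $T_{h_2}$. By \eqref{eq:diff}, $(x\#w,w)\in R(T_2)$ if and only if $w\ne h_1(x)$ or $w\ne h_2(x)$. For fixed $x$, this holds for all $w$ if and only if $h_1(x)\ne h_2(x)$. Hence $R(T_1)\subseteq R(T_2)$ if and only if there is no $x\in A^+$ with $h_1(x)=h_2(x)$, which is undecidable. Finally, $R(T_1)\subseteq R(T_2)$ if and only if the union of $T_1$ and $T_2$ is equivalent to $T_2$, so equivalence is undecidable as well.
\end{proof}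

The transducer $T_2$ of this proof has at least $|w|$ outputs on $x\#w$ when $\Delta\ne\emptyset$, by case (ii), so it lies outside the scope of Theorems~\ref{thm:vpt} and~\ref{thm:finite}.

\begin{thebibliography}{1}
\bibitem{vpt} \emph{Visibly Pushdown Transducers}, \texttt{https://pageperso.lis-lab.fr/pierre-alain.reynier/publis/jcss18.pdf}.
\end{thebibliography}
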